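# Upward energy jumps below $4\pi$ in the harmonic map flow from the disc to $S^2$

## 1. Two theorems about the threshold $4\pi$

Let $D$ be the closed unit disc in $\mathbb R^2$. For a map $v:D\to S^2\subset\mathbb R^3$ put $E(v)=\frac12\int_D|\nabla v|^2$. The harmonic map heat flow is the $L^2$-gradient flow of $E$,
$$\frac{\partial u}{\partial t}=\Delta u+u|\nabla u|^2. \tag{1}$$
We write $u(t)$ for the map $D\to S^2$ obtained as the trace of $u$ on $D\times\{t\}$. The notation $W^{1,2}_{\rm loc}(D\times[0,\infty))$ means $W^{1,2}(D\times(0,T))$ for all $T<\infty$, so "loc" refers to time only. A weak solution of (1) is one for which (1) holds against test functions in $C_c^\infty({\rm int}D\times(0,\infty))$.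

**Definition (admissible solution).** Let $u_0\in W^{1,2}(D,S^2)$ have smooth boundary trace. A weak solution $u\in W^{1,2}_{\rm loc}(D\times[0,\infty),S^2)$ of (1) is *admissible* with data $u_0$ if $u(t)\in W^{1,2}(D,S^2)$ for every $t\ge0$, $u(0)=u_0$, and $u(t)|_{\partial D}=u_0|_{\partial D}$ for all $t$.

**Theorem 1.** Let $u$ be an admissible weak solution such that
$$\limsup_{t\downarrow T}E(u(t))<E(u(T))+4\pi\qquad\text{for every }T\ge0. \tag{2}$$
Then $E(u(t))$ is nonincreasing on $[0,\infty)$, and hence $u$ is the Struwe solution. Consequently, for admissible $u$: ($u$ is the Struwe solution) $\iff$ ($E(u(t))$ is nonincreasing) $\iff$ ((2) holds for all $T\ge0$).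

**Theorem 2 (sharpness).** There are $u_0\in W^{1,2}(D,S^2)$ with constant boundary trace and an admissible weak solution $u$ with data $u_0$ such that $\lim_{t\downarrow0}E(u(t))=E(u_0)+4\pi$ and $\limsup_{t\downarrow T}E(u(t))\le E(u(T))$ for all $T>0$, but $u$ is not the Struwe solution.

The *Struwe solution* comes from an existence theorem of Struwe (and of Chang, for domains with boundary): for such data there is an admissible weak solution that is smooth in $D\times(0,\infty)$ away from at most finitely many singular points. At a singular time energy concentrates and harmonic spheres, called bubbles, split off. The flow abandons them and restarts from the weak limit of $u(t)$ as $t$ increases to the singular time. Along this solution $E(u(t))$ is nonincreasing. Freire's theorem says that it is the only one: among weak solutions in $W^{1,2}_{\rm loc}(D\times[0,\infty),S^2)$ with the given initial and boundary data, those with $E(u(t))$ nonincreasing in $t$ consist only of the Struwe solution. We use both results as black boxes.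

The paper "Reverse Bubbling and Nonuniqueness in the Harmonic Map Flow" conjectures that Freire's monotonicity hypothesis can be weakened. For a target $\mathcal N$, the conjectured condition has $\inf\{E(v)\mid v:S^2\to\mathcal N\text{ nonconstant and harmonic}\}$ in place of $4\pi$. Nonconstant harmonic maps $S^2\to S^2$ are $\pm$holomorphic with energy $4\pi|\deg|$, so for $\mathcal N=S^2$ the infimum is $4\pi$ and the condition is (2). Theorem 1 proves the conjecture for the domain $D$ and the target $S^2$, and Theorem 2 says that "$<$" in (2) cannot be replaced by "$\le$". We claim nothing about other targets.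

## 2. What (2) forbids: time slices, lower semicontinuity and bubbles

Throughout, $\|\cdot\|$ and $(\cdot,\cdot)$ are the norm and inner product of $L^2(D)$, $E(t):=E(u(t))$, $g=u_0|_{\partial D}$, and $G\in C^\infty(D,\mathbb R^3)$ is the harmonic extension of $g$, so $|G|\le1$. The *tension* of $v$ is $\tau(v)=\Delta v+v|\nabla v|^2$; for a map into $S^2$ it is the tangential part of $\Delta v$. Maps with $\tau(v)=0$ are harmonic.

**Fact (P1).** Let $u$ be admissible. Since $u\in W^{1,2}((0,T);L^2(D))$ for all $T$, we have $u\in C([0,\infty);L^2(D))$. If $t_n\to T$ and $E(t_n)$ is bounded, then $u(t_n)$ is bounded in $W^{1,2}(D)$ and converges to $u(T)$ in $L^2$, hence $u(t_n)\rightharpoonup u(T)$ weakly in $W^{1,2}(D)$. In particular $E$ is lower semicontinuous on $[0,\infty)$: $E(T)\le\liminf_{t\to T}E(t)$.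

So approaching $T$ from either side, the energy can only drop at the instant $T$ itself. Approached from the left, such a drop is harmless; it is what the Struwe solution does at a singular time. Approached from the right, it means that the energy jumps *up* just after $T$. Condition (2) looks only to the right, and says that this upward jump is less than $4\pi$. Theorem 1 says that then there is no upward jump at all.

**Example 1 (losing exactly $4\pi$ in a weak limit).** For $\lambda>0$ let $m_\lambda(x)=\frac{(2\lambda x,\ \lambda^2-|x|^2)}{\lambda^2+|x|^2}$. In polar form $m_\lambda=(\sin\varphi\,\frac x{|x|},\cos\varphi)$ with $\varphi=2\arctan(r/\lambda)$. This is inverse stereographic projection after scaling, so it is harmonic: $\tau(m_\lambda)=0$. Since $r\varphi_r=\sin\varphi$, the density is $|\nabla m_\lambda|^2=\varphi_r^2+\frac{\sin^2\varphi}{r^2}=\frac{8\lambda^2}{(\lambda^2+r^2)^2}$, so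
$$\int_{B_r(0)}|\nabla m_\lambda|^2=\frac{8\pi r^2}{\lambda^2+r^2},\qquad E(m_\lambda)=\frac{4\pi}{1+\lambda^2}. \tag{3}$$
As $\lambda\downarrow0$, $m_\lambda\to-e_3$ in $L^2(D)$ and weakly in $W^{1,2}$. The energies tend to $4\pi$, while the limit has energy $0$.

Two simple cases show what is at stake. If $u$ is smooth on $D\times[s,t]$, then $u_t=0$ on $\partial D$ and $u\cdot u_t=0$, so
$$\frac{d}{dt}E(u(t))=(\nabla u,\nabla u_t)=-(\Delta u,u_t)=-(u_t-u|\nabla u|^2,u_t)=-\|u_t\|^2. \tag{4}$$
Here nothing can go wrong. Second, suppose $E(t)\le4\pi-\kappa$ for all $t$ and some $\kappa>0$. Then (2) holds automatically, since its right side is at least $4\pi$. In this case the energy is too small for even one bubble to be present at any time. In the general case there may be energy for many bubbles, and we must find out why a jump smaller than one bubble is still impossible.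

## 3. The energy identity, provided $\Delta u$ is square integrable

We want (4) for an admissible $u$, without smoothness. First we record in what sense the equation holds at a fixed time.

**Fact (P2).** For a.e. $t>0$, the following hold: $u_t(t)\in L^2(D)$, $\nabla(u(t))=(\nabla u)(\cdot,t)$, $u\cdot u_t=0$ a.e. in $D$, and $\tau(u(t))=u_t(t)$ weakly in $D$. Call such $t$ *good*.

The first two properties follow from Fubini, the third from differentiating $|u|^2=1$. For the last, $C_c^\infty({\rm int}D;\mathbb R^3)$ with the $C^1$-norm is separable, being a subspace of the separable space $C^1(D)$. Let $\{\varphi_k\}$ be a countable dense subset. Testing (1) with $\chi(t)\varphi_k(x)$, $\chi\in C_c^\infty(0,\infty)$, shows that for a.e. $t$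
$$\int_D\big(u_t\cdot\varphi_k+\nabla u:\nabla\varphi_k-|\nabla u|^2u\cdot\varphi_k\big)\,dx=0\qquad\text{for all }k .$$
If moreover $u_t(t),\nabla u(t)\in L^2$, the left side is continuous in the test function for the $C^1$-norm, so the identity holds for all $\varphi\in C_c^\infty({\rm int}D;\mathbb R^3)$.

Formula (4) pairs $\Delta u$ with $u_t$. The latter is in $L^2(D\times(0,T))$, so the computation should survive if $\Delta u$ is too. The point of the next lemma is that it does so for *every* pair of times, including exceptional times at which $E$ might jump.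

**Lemma 1.** Let $u$ be admissible, $J\subset[0,\infty)$ a compact interval, and suppose $F:=u_t-u|\nabla u|^2\in L^2(D\times J)$. Then for all $s<t$ in $J$,
$$E(t)-E(s)=-\int_s^t\|u_t(\theta)\|^2\,d\theta .$$

*Proof.* Put $v(t)=u(t)-G\in W^{1,2}_0(D)$ for **every** $t\in J$. For a.e. $t$, $t$ is good and $F(t)\in L^2(D)$; then $\Delta v(t)=F(t)$, that is, $(\nabla v(t),\nabla\varphi)=-(F(t),\varphi)$ for $\varphi\in C_c^\infty$, and by density for $\varphi\in W_0^{1,2}$. Let $(e_k)$ be an $L^2$-orthonormal basis of ($\mathbb R^3$-valued) Dirichlet eigenfunctions, $-\Delta e_k=\mu_ke_k$, and let $a_k(t)=(v(t),e_k)$. Since $u\in W^{1,2}(J;L^2)$, $a_k$ is absolutely continuous on $J$ with $a_k'=(u_t,e_k)$ a.e. For a.e. $t$ we also have $\mu_ka_k(t)=(\nabla v(t),\nabla e_k)=-(F(t),e_k)$. Hence $(\frac12\mu_ka_k^2)'=\mu_ka_ka_k'=-(F,e_k)(u_t,e_k)$ a.e., and for $K\in\mathbb N$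
$$\tfrac12\sum_{k\le K}\mu_ka_k(t)^2-\tfrac12\sum_{k\le K}\mu_ka_k(s)^2=-\int_s^t\sum_{k\le K}(F,e_k)(u_t,e_k)\,d\theta .$$
The integrand on the right is bounded by $\|F\|\|u_t\|\in L^1(J)$ and converges a.e. to $(F,u_t)$. On the left, $\sum_k\mu_k(v,e_k)^2=\|\nabla v\|^2$ for $v\in W_0^{1,2}$, and this applies at $s$ and at $t$ whatever these times are. Letting $K\to\infty$,
$$\tfrac12\|\nabla v(t)\|^2-\tfrac12\|\nabla v(s)\|^2=-\int_s^t(F,u_t)\,d\theta=-\int_s^t\|u_t\|^2\,d\theta,$$
since $u\cdot u_t=0$. Finally $E(t)=\frac12\|\nabla v(t)\|^2+(\nabla v(t),\nabla G)+E(G)=\frac12\|\nabla v(t)\|^2+E(G)$, because $G$ is harmonic and $v(t)\in W_0^{1,2}$. $\square$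

The task is now to bound $\Delta u$ in $L^2(D\times J)$. At a good time the slice $v=u(t)$ solves $\tau(v)=f$ with $f=u_t(t)\in L^2$, so we first study one slice.

## 4. A slice with tension in $L^2$ is in $W^{2,2}$

The difficulty in $\Delta v=f-v|\nabla v|^2$ is that the last term is a priori only in $L^1$. For the sphere as target this term has a determinant structure, and we use these textbook facts.

**Fact (W) (Wente).** For $a,b\in W^{1,2}(D)$ there is a unique $z\in W^{1,2}_0(D)$ with $\Delta z=\nabla^\perp a\cdot\nabla b$, where $\nabla^\perp=(-\partial_2,\partial_1)$, and $\|\nabla z\|\le C\|\nabla a\|\|\nabla b\|$.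

**Fact (CZ).** For $h\in L^{4/3}(D)$ the solution $z\in W^{2,4/3}\cap W^{1,4/3}_0$ of $\Delta z=h$ satisfies $\|\nabla z\|_{L^4}\le C\|h\|_{L^{4/3}}$. For $h\in L^2$ the solution $z\in W_0^{1,2}$ is in $W^{2,2}$, with $\|z\|_{W^{2,2}}\le C\|h\|$.

**Lemma 2.** Let $v\in W^{1,2}(D,S^2)$, $v|_{\partial D}=g$, and $\tau(v)=f\in L^2(D)$ weakly. Then $v\in W^{2,2}(D)$.

*Proof.* Repeated indices $j$ are summed.

**Step 1: expose the determinant.** Put $A^{ij}=v^i\nabla v^j-v^j\nabla v^i\in L^2$. The weak equation may be tested with bounded compactly supported $W^{1,2}$ functions (mollify), in particular with $v^i\varphi$, $\varphi\in C_c^\infty$: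
$$\int\nabla v^j\cdot(v^i\nabla\varphi+\varphi\nabla v^i)=\int(|\nabla v|^2v^jv^i-f^jv^i)\varphi .$$
Subtracting the same identity with $i,j$ exchanged gives $\operatorname{div}A^{ij}=v^if^j-v^jf^i\in L^2$. Since $v^j\nabla v^j=\frac12\nabla|v|^2=0$, we also have $A^{ij}\cdot\nabla v^j=v^i|\nabla v|^2$.

Let $\psi^{ij}\in W^{2,2}\cap W_0^{1,2}$ solve $\Delta\psi^{ij}=v^if^j-v^jf^i$. The field $A^{ij}-\nabla\psi^{ij}\in L^2$ is divergence free on the disc, so it equals $\nabla^\perp B^{ij}$ with $B^{ij}\in W^{1,2}(D)$. Therefore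
$$\Delta v^i=f^i-\nabla^\perp B^{ij}\cdot\nabla v^j-\nabla\psi^{ij}\cdot\nabla v^j. \tag{5}$$

**Step 2: localize, so that the coefficient $\nabla B$ becomes small.** Fix $x_0\in D$ and $\rho\in(0,\frac12]$. Take $\zeta\in C_c^\infty(B_\rho(x_0))$ with $\zeta=1$ on $B_{\rho/2}(x_0)$, and $\eta\in C_c^\infty(B_{2\rho}(x_0))$ with $0\le\eta\le1$, $\eta=1$ on $B_\rho(x_0)$, $|\nabla\eta|\le2/\rho$. Let $\tilde B=\eta(B-c)$, where $c$ is the mean of $B$ over the convex set $D\cap B_{2\rho}(x_0)$, whose diameter is at most $4\rho$. By the Payne–Weinberger inequality (Poincaré constant at most $\operatorname{diam}/\pi$ on convex sets),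
$$\|\nabla\tilde B\|\le\Big(1+\frac2\rho\cdot\frac{4\rho}\pi\Big)\|\nabla B\|_{L^2(D\cap B_{2\rho}(x_0))}\le4\|\nabla B\|_{L^2(D\cap B_{2\rho}(x_0))}.$$
By absolute continuity of the integral, this is as small as we like if $\rho$ is small, uniformly in $x_0$.

Let $w=\zeta(v-G)\in W_0^{1,2}(D)$. On $\operatorname{supp}\zeta$ we have $\nabla\tilde B=\nabla B$ and $\zeta\nabla v^j=\nabla w^j-(v-G)^j\nabla\zeta+\zeta\nabla G^j$. Multiplying (5) by $\zeta$ and using $\Delta G=0$,
$$\Delta w^i=-\nabla^\perp\tilde B^{ij}\cdot\nabla w^j+h^i, \tag{6}$$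
$$h^i=\zeta f^i-\zeta\nabla\psi^{ij}\cdot\nabla v^j+(v-G)^j\nabla^\perp\tilde B^{ij}\cdot\nabla\zeta-\zeta\nabla^\perp\tilde B^{ij}\cdot\nabla G^j+2\nabla\zeta\cdot\nabla(v-G)^i+(v-G)^i\Delta\zeta .$$
Since $\nabla\psi\in W^{1,2}\subset L^4$ and $\nabla v\in L^2$, the second term is in $L^{4/3}$; all others are in $L^2$. So $h\in L^{4/3}$.

**Step 3: solve (6) in a better space and identify the solutions.** For $z\in W_0^{1,4}(D;\mathbb R^3)$ let $Z$ solve $\Delta Z^i=-\nabla^\perp\tilde B^{ij}\cdot\nabla z^j+h^i$ with $Z=0$ on $\partial D$. By Hölder, $\big\||\nabla\tilde B||\nabla z|\big\|_{L^{4/3}}\le\|\nabla\tilde B\|\|\nabla z\|_{L^4}$, so by (CZ) the map $z\mapsto Z$ sends $W_0^{1,4}$ to itself, and for small $\rho$ it is a contraction. Let $z$ be its fixed point. The difference $w-z\in W_0^{1,2}$ solves $\Delta(w-z)^i=-\nabla^\perp\tilde B^{ij}\cdot\nabla(w-z)^j$. By (W), applied to each term of the sum, and by uniqueness of $W_0^{1,2}$ solutions, $\|\nabla(w-z)\|\le C\|\nabla\tilde B\|\|\nabla(w-z)\|$. For small $\rho$ this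 forces $w=z\in W^{1,4}$.

**Step 4: conclude.** The radius $\rho$ does not depend on $x_0$, and $v-G=w$ on $D\cap B_{\rho/2}(x_0)$. Covering $D$ by finitely many such balls gives $\nabla v\in L^4(D)$. Hence $\Delta(v-G)=f-v|\nabla v|^2\in L^2$, and $v-G\in W^{2,2}$ by (CZ). $\square$

In particular, for an admissible $u$, $u(t)\in W^{2,2}(D)$ at every good $t$. But this is only qualitative: $\rho$ depends on how $\nabla B$, hence how the slice, concentrates. To integrate in time we need a bound.

## 5. The concentration radius and the term that blocks the estimate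

**Lemma 3.** There are absolute constants $\varepsilon_1\in(0,1)$, $C$, and a constant $C_g$ depending on $g$, such that if $v\in W^{2,2}(D,S^2)$, $v|_{\partial D}=g$, $0<r\le1$ and $\sup_{x\in D}\int_{D\cap B_r(x)}|\nabla v|^2\le\varepsilon_1$, then
$$\int_D|\nabla v|^4\le C\varepsilon_1\big(\|\nabla^2v\|^2+r^{-2}\|\nabla v\|^2\big),\qquad\|\nabla^2v\|^2\le C\big(\|\tau(v)\|^2+r^{-2}E(v)\big)+C_g. \tag{7}$$

*Proof.*

**Step 1: Ladyzhenskaya's inequality on $\Omega=D\cap B_r(x)$, with an absolute constant.** We claim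
$$\int_\Omega\varphi^4\le C\int_\Omega\varphi^2\int_\Omega(|\nabla\varphi|^2+r^{-2}\varphi^2)\qquad(x\in D,\ 0<r\le1). \tag{8}$$
The set $\Omega$ is convex and contains a disc of radius $r/2$ with centre $p$, $|p-x|\le r/2$. If $|x|<r/2$, take $p=x$, as $|x|+r/2<r\le1$. Otherwise take $p=x-\frac r2\frac x{|x|}$: here $|p|+\frac r2=|x|\le1$, and $B_{r/2}(p)\subset B_r(x)$. Translating $p$ to $0$ and scaling by $r^{-1}$, we get a convex set $\Omega'$ with $B_{1/2}\subset\Omega'\subset B_2$.

Let $q(y)=\inf\{s>0:y/s\in\Omega'\}$ be its gauge function. It is convex and positively homogeneous, $\frac12|y|\le q(y)\le2|y|$, and $q(y)-q(y')\le q(y-y')\le2|y-y'|$. Consider $\Phi(y)=q(y)\frac y{|y|}$, which maps $\Omega'$ onto the unit disc (up to boundary points), with inverse $\Phi^{-1}(x)=m(x)\frac x{|x|}$, $m(x)=\frac{|x|^2}{q(x)}$. Since $\big|\frac y{|y|}-\frac{y'}{|y'|}\big|\le\frac{2|y-y'|}{|y'|}$, $\Phi$ has Lipschitz constant at most $2+4=6$. If $|x|\ge|x'|$, then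
$$|m(x)-m(x')|\le\frac{|x|^2-|x'|^2}{q(x)}+\frac{|x'|^2|q(x')-q(x)|}{q(x)q(x')}\le4|x-x'|+8|x-x'|,$$
and $m(x)\le2|x|$, so $\Phi^{-1}$ has Lipschitz constant at most $12+4=16$. The inequality $\int\varphi^4\le C\int\varphi^2\int(|\nabla\varphi|^2+\varphi^2)$ on the unit disc therefore transfers to $\Omega'$ with an absolute constant, and scaling back gives (8).

**Step 2: sum over a cover.** Let $\{x_i\}$ be a maximal $r/2$-separated subset of $D$. The balls $B_r(x_i)$ cover $D$. The balls $B_{r/4}(x_i)$ are disjoint, so no point lies in more than $25$ of the balls $B_r(x_i)$. Apply (8) to the components of $\nabla v$ on $D\cap B_r(x_i)$, bound the first factor by $\varepsilon_1$, and sum over $i$. This is the first claim.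

**Step 3: absorb.** By (CZ) applied to $v-G$, and with $\Delta v=\tau(v)-v|\nabla v|^2$,
$$\|\nabla^2v\|^2\le C\|\Delta v\|^2+C_g\le C\Big(\|\tau(v)\|^2+\int_D|\nabla v|^4\Big)+C_g .$$
Insert the first claim and choose $\varepsilon_1$ so small that the term with $\|\nabla^2v\|^2$, which is finite, can be absorbed on the left. $\square$

**Definition (concentration radius).** For $v\in W^{2,2}(D,S^2)$ set
$$R(v)=\max\Big\{r\in(0,1]:\sup_{x\in D}\int_{D\cap B_r(x)}|\nabla v|^2\le\varepsilon_1\Big\}.$$
The integral is continuous in $(x,r)\in D\times[0,1]$ and vanishes at $r=0$, so $R(v)>0$ is well defined. If $R(v)<1$, the supremum at $r=R(v)$ equals $\varepsilon_1$ and is attained, by continuity and compactness.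

**Example 2.** The density of $m_\lambda$ is radially decreasing, so among the sets $D\cap B_r(x)$ the ball $B_r(0)$ carries the most. By (3), for $\lambda\le1$, $R(m_\lambda)=c\lambda$ with $c=\sqrt{\varepsilon_1/(8\pi-\varepsilon_1)}<1$.

We can now see where the direct approach stops. Applying (7) with $r=R(u(t))$ at good times gives
$$\|\nabla^2u(t)\|^2\le C\big(\|u_t(t)\|^2+R(u(t))^{-2}E(t)\big)+C_g. \tag{9}$$
The first term is integrable in time. Nothing said so far controls $\int R(u(t))^{-2}dt$. This is not a weakness of Lemma 3: the maps $m_\lambda$ have zero tension, energy below $4\pi$ and boundary values that converge smoothly to $-e_3$ as $\lambda\downarrow0$, yet $\|\nabla^2m_\lambda\|^2=\lambda^{-2}\int_{B_{1/\lambda}}|\nabla^2m_1|^2\to\infty$. So no estimate $\|\nabla^2v\|^2\le C(1+\|\tau(v)\|^2)$ holds for all maps of bounded energy.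

The curve $w(t)=m_{t^2}$, $w(0)=-e_3$, shows the danger in time. It is not a solution of (1), but it has finite kinetic energy: with $\lambda=t^2$,
$$\|w_t\|^2=2\pi\int_0^1\frac{4r^3\lambda'^2}{(\lambda^2+r^2)^2}\,dr\le4\pi\lambda'^2\log(1+\lambda^{-2})=16\pi t^2\log(1+t^{-4}),$$
which is bounded on $(0,1]$. Nevertheless $\int_0^1R(w(t))^{-2}dt=\int_0^1c^{-2}t^{-4}dt=\infty$, and the energy jumps from $0$ at $t=0$ to the right limit $4\pi$. The jump is exactly $4\pi$. In Section 8 a genuine flow with a jump of this size is built from such bubbles.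

## 6. Concentration costs either tension or $4\pi$ of energy

Here is the way past the obstacle. In (9) the term $R^{-2}$ is harmless if it is bounded by a multiple of $1+\|u_t\|^2$, that is, if $R^2\|u_t\|^2$ is bounded below whenever $R$ is small. Now $R\|u_t\|$ is the $L^2$-norm of the tension of the slice after rescaling by $R$. If it tends to $0$ along a sequence with $R\to0$, the rescaled slices converge to a harmonic sphere. That sphere carries at least $4\pi$ *on top of* the energy of the weak limit $u(T)$, and if $E$ oscillates by less than $4\pi$ there is no room for it. At the boundary the limit is a harmonic map of a half-plane with constant boundary values, and we must show that there is no such map other than the constant.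

**Lemma 4.** Let $u$ be admissible and $J\subset[0,\infty)$ a compact interval with $\Lambda:=\sup_JE<\infty$ and $\Lambda<\inf_JE+4\pi$. There are $\delta,r_*>0$ such that for every good $t\in J$,
$$R(u(t))\ge r_*\quad\text{or}\quad R(u(t))^2\|u_t(t)\|^2\ge\delta .$$

*Proof.* We use three textbook facts. A smooth harmonic map $\mathbb R^2\to S^2$ of finite energy extends to a harmonic map $S^2\to S^2$ (conformal invariance and the removable singularity theorem of Sacks–Uhlenbeck). Harmonic maps $S^2\to S^2$ are $\pm$holomorphic with energy $4\pi|\deg|$. And a $W^{2,2}_{\rm loc}$ solution of $\tau(\omega)=0$ with $|\omega|=1$ is smooth: $\nabla\omega\in L^p_{\rm loc}$ for all $p<\infty$, so $\Delta\omega\in L^p_{\rm loc}$, so $\omega\in C^{1,\alpha}_{\rm loc}$, and Schauder theory takes over.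

**Step 1: rescale at the worst point.** This step sets up a limit with uniform second-derivative bounds. If the lemma fails, there are good $t_n\in J$ such that, with $v_n=u(t_n)$ and $r_n=R(v_n)$, we have $r_n\to0$ and $r_n\|u_t(t_n)\|\to0$. Pass to a subsequence with $t_n\to T\in J$; then $v_n\rightharpoonup u(T)$ in $W^{1,2}$ by (P1). For large $n$ we have $r_n<1$, so we can choose $x_n\in D$ with $\int_{D\cap B_{r_n}(x_n)}|\nabla v_n|^2=\varepsilon_1$; assume $x_n\to\bar x$. Put $w_n(y)=v_n(x_n+r_ny)$ on $D_n=r_n^{-1}(D-x_n)$. Then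
$$\|\tau(w_n)\|_{L^2(D_n)}=r_n\|u_t(t_n)\|\to0,\qquad\int_{D_n\cap B_1}|\nabla w_n|^2=\varepsilon_1,$$
and by Lemma 3 with $r=r_n$ there is $C'$ with
$$\int_{D_n}|\nabla^2w_n|^2=r_n^2\|\nabla^2v_n\|^2\le C\big(r_n^2\|u_t(t_n)\|^2+\Lambda\big)+r_n^2C_g\le C',\qquad\int_{D_n}|\nabla w_n|^4=r_n^2\int_D|\nabla v_n|^4\le C', \tag{10}$$
after enlarging $C'$. Also $\int_{D_n}|\nabla w_n|^2\le2\Lambda$ by conformal invariance.

**Step 2: interior concentration.** Suppose $\operatorname{dist}(x_n,\partial D)/r_n\to\infty$ along a subsequence. Every ball $B_K$ lies in $D_n$ for large $n$. By (10) and Rellich, after a further subsequence $w_n\to\omega$ weakly in $W^{2,2}_{\rm loc}(\mathbb R^2)$, strongly in $W^{1,2}_{\rm loc}(\mathbb R^2)$ and a.e. Then $|\omega|=1$. Also $\Delta w_n\rightharpoonup\Delta\omega$ in $L^2_{\rm loc}$ and $w_n|\nabla w_n|^2\to\omega|\nabla\omega|^2$ in $L^1_{\rm loc}$, so $\tau(\omega)=0$. Moreover $\int_{\mathbb R^2}|\nabla\omega|^2\le2\Lambda$ and $\int_{B_1}|\nabla\omega|^2=\varepsilon_1$. Thus $\omega$ is smooth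 and extends to a nonconstant harmonic map $S^2\to S^2$, and $\frac12\int_{\mathbb R^2}|\nabla\omega|^2\ge4\pi$.

Now count energy. Fix $\rho,K>0$. For large $n$, $B_{Kr_n}(x_n)\subset B_\rho(\bar x)\cap D$, so the regions $D\setminus B_\rho(\bar x)$ and $B_{Kr_n}(x_n)$ are disjoint. On the first use weak lower semicontinuity, on the second strong convergence of $w_n$ on $B_K$:
$$\Lambda\ge\liminf_nE(v_n)\ge\tfrac12\int_{D\setminus B_\rho(\bar x)}|\nabla u(T)|^2+\tfrac12\int_{B_K}|\nabla\omega|^2 .$$
Let $\rho\to0$ and $K\to\infty$. Then $\Lambda\ge E(T)+4\pi\ge\inf_JE+4\pi$, a contradiction.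

**Step 3: boundary concentration, the limit domain.** Otherwise $\operatorname{dist}(x_n,\partial D)/r_n$ is bounded. Then $\bar x\in\partial D$, and after a subsequence $(1-|x_n|)/r_n\to d\ge0$. Expanding $|x_n+r_ny|^2<1$ shows that, up to boundary points,
$$y\in D_n\iff2x_n\cdot y+r_n|y|^2<(1+|x_n|)\frac{1-|x_n|}{r_n}.$$
So $D_n$ converges to the half-plane $H=\{y:\bar x\cdot y<d\}$ in this sense: compact subsets of $H$ lie in $D_n$ for large $n$, and compact subsets of $\mathbb R^2\setminus\bar H$ are disjoint from $D_n$ for large $n$. As in Step 2, after a subsequence $w_n\to\omega$ strongly in $W^{1,2}_{\rm loc}(H)$ and weakly in $W^{2,2}_{\rm loc}(H)$, with $|\omega|=1$ and $\tau(\omega)=0$. Since the bounds do not depend on the compact set, lower semicontinuity gives $\int_H(|\nabla\omega|^2+|\nabla^2\omega|^2)<\infty$. In particular $\omega\in W^{2,2}(H\cap B_K)$ for all $K$, and $\omega$ is smooth in $H$.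

**Step 4: no energy is lost at $\partial H$.** We need $\int_{H\cap B_1}|\nabla\omega|^2=\varepsilon_1$, to know that $\omega$ is not constant. For $\sigma>0$ let $K_\sigma=\{y\in B_1:\bar x\cdot y<d-\sigma\}$. Its closure is a compact subset of $H$, so $\int_{K_\sigma}|\nabla w_n|^2\to\int_{K_\sigma}|\nabla\omega|^2$. For large $n$, $(B_1\cap D_n)\setminus K_\sigma\subset\{y\in B_1:|\bar x\cdot y-d|\le\sigma\}$, which has area at most $4\sigma$. By Cauchy–Schwarz and (10), $\int_{(B_1\cap D_n)\setminus K_\sigma}|\nabla w_n|^2\le(4\sigma C')^{1/2}$. Hence $\varepsilon_1-(4\sigma C')^{1/2}\le\int_{K_\sigma}|\nabla\omega|^2\le\varepsilon_1$, and $\sigma\to0$ gives the claim.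

**Step 5: $\omega$ has constant boundary values.** The functions $w_n-G(x_n+r_n\,\cdot)$ vanish on $\partial D_n$. Extended by $0$ outside $D_n$ they are bounded in $W^{1,2}(B_K)$ for every $K$, because their modulus is at most $2$ and their Dirichlet integrals are bounded by conformal invariance. On compact subsets of $H$, $G(x_n+r_n\,\cdot)\to c:=G(\bar x)=g(\bar x)\in S^2$ uniformly. A weak limit of the extended functions therefore lies in $W^{1,2}_{\rm loc}(\mathbb R^2)$, equals $\omega-c$ on $H$, and is $0$ off $\bar H$. So $\omega$ has trace $c$ on $\partial H$.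

**Step 6: the Hopf differential vanishes.** After a rigid motion, $H=\{y_2>0\}$. Write $\omega_k=\partial_k\omega$, $z=y_1+iy_2$, and
$$\phi=4\,\omega_z\cdot\omega_z=|\omega_1|^2-|\omega_2|^2-2i\,\omega_1\cdot\omega_2 .$$
Since $\nabla\omega\in W^{1,2}(H)$, $\phi\in W^{1,1}(H)$. It is holomorphic in $H$, as $\partial_{\bar z}\phi=8\,\omega_{z\bar z}\cdot\omega_z=2\Delta\omega\cdot\omega_z=-2|\nabla\omega|^2\,\omega\cdot\omega_z=0$.

Next, the trace of $\phi$. Approximating $\omega$ in $W^{2,2}(H\cap B_K)$ by functions smooth up to $\partial H$, we see that the trace of $\omega_1$ is the distributional derivative along $\partial H$ of the trace of $\omega$. The latter is the constant $c$, so the trace of $\omega_1$ is $0$. Traces of products of $W^{1,2}$ functions are products of the traces (again by approximation), so the trace of $\phi$ is $-|\omega_2|^2$, which is real. Extend $\phi$ to $\{y_2<0\}$ by $\overline{\phi(\bar z)}$. The traces match, so the extension is in $W^{1,1}(\mathbb R^2)$, and $\partial_{\bar z}$ of it is $0$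 a.e. By Weyl's lemma it is entire. It is in $L^1(\mathbb R^2)$, so by the mean value property on discs of radius $K$ its modulus at any point is at most $\frac1{\pi K^2}$ times its $L^1$-norm. With $K\to\infty$ we get $\phi\equiv0$. Hence the trace of $\omega_2$ on $\partial H$ is $0$ as well.

**Step 7: $\omega$ is constant.** Extend $\omega$ by $c$ to $\mathbb R^2\setminus H$. Both first derivatives have trace $0$ on $\partial H$, so the extension is in $W^{2,2}_{\rm loc}(\mathbb R^2)$, has values in $S^2$, finite energy, and $\tau=0$ a.e. It is smooth, and it extends to a harmonic, hence $\pm$holomorphic, map $S^2\to S^2$. This map is constant on an open set, so it is constant. That contradicts $\int_{H\cap B_1}|\nabla\omega|^2=\varepsilon_1>0$. $\square$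

The hypothesis on the oscillation of $E$ was used once, in the last line of Step 2. At the boundary no energy hypothesis was needed.

## 7. Monotonicity on short intervals, and the proof of Theorem 1

**Proposition 5.** Let $u$ be admissible and $J\subset[0,\infty)$ a compact interval with $\sup_JE<\infty$ and $\sup_JE<\inf_JE+4\pi$. Then for all $s<t$ in $J$,
$$E(t)-E(s)=-\int_s^t\|u_t\|^2 .$$
In particular $E$ is nonincreasing on $J$.

*Proof.* Let $\Lambda=\sup_JE$. In either alternative of Lemma 4, $R(u(t))^{-2}\le r_*^{-2}+\delta^{-1}\|u_t(t)\|^2$. Insert this in (9), which holds at every good $t$ by Lemmas 2 and 3: for every good $t\in J$,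
$$\|\nabla^2u(t)\|^2\le C\big(\|u_t(t)\|^2+\Lambda R(u(t))^{-2}\big)+C_g\le C''\big(1+\|u_t(t)\|^2\big). \tag{11}$$
The function $F=u_t-u|\nabla u|^2$ is measurable on $D\times J$ and equals $\Delta u(t)$ at good $t$. By (11) and Tonelli, $F\in L^2(D\times J)$. Apply Lemma 1. $\square$

*Proof of Theorem 1.* Let $\mathcal A=\{T\ge0:E\text{ is nonincreasing on }[0,T]\}$. It contains $0$. Suppose $T:=\sup\mathcal A<\infty$.

**Step 1: $E$ is nonincreasing on the closed interval $[0,T]$.** This is trivial if $T=0$. If $T>0$, then $E$ is nonincreasing on $[0,T)$, and for $s<T$ lower semicontinuity gives $E(T)\le\liminf_{t\uparrow T}E(t)\le E(s)$.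

**Step 2: $E$ is nonincreasing on a larger interval.** This is where (2) enters. By (2) at $T$ there is $\kappa\in(0,2\pi)$ with $\limsup_{t\downarrow T}E(t)<E(T)+4\pi-2\kappa$. Together with lower semicontinuity at $T$ this yields $\beta>0$ with
$$E(T)-\kappa\le E(t)\le E(T)+4\pi-2\kappa\qquad\text{for all }t\in J:=[T,T+\beta];$$
at $t=T$ the upper bound holds because $\kappa<2\pi$. So $\sup_JE<\infty$ and $\sup_JE-\inf_JE\le4\pi-\kappa<4\pi$. By Proposition 5, $E$ is nonincreasing on $[T,T+\beta]$, hence on $[0,T+\beta]$. This contradicts the definition of $T$.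

**Step 3: conclusion and equivalences.** Therefore $\sup\mathcal A=\infty$ and $E$ is nonincreasing on $[0,\infty)$. By Freire's theorem $u$ is the Struwe solution. Conversely, the Struwe solution has nonincreasing energy, and nonincreasing (finite) energy gives $\limsup_{t\downarrow T}E(t)\le E(T)$ for all $T$, hence (2). $\blacksquare$

## 8. A jump of exactly $4\pi$: proof of Theorem 2

Non-uniqueness by reverse bubbling is due to Topping and to Bertsch–Dal Passo–van der Hout; the example here is self-contained. The plan is to start from a map $u_0$ with $u_0(0)=-e_3$, and to let a bubble of radius $0$ at the origin open up for $t>0$, so that $u(0,t)=e_3$ at once. We flow from smooth maps that contain a tiny bubble and keep the bubble from staying small by a barrier whose bubble has radius of order $t^2$.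

**Step 1: reduce to one function.** For $u=(\sin\psi\,\frac x{|x|},\cos\psi)$ with $\psi=\psi(r,t)$, we have $|\nabla u|^2=\psi_r^2+\frac{\sin^2\psi}{r^2}$. The tension is a multiple of $N=(\cos\psi\,\frac x{|x|},-\sin\psi)$: it is tangent to $S^2$ and has no angular component. Its coefficient is
$$\Delta u\cdot N=\cos\psi\Big[(\sin\psi)_{rr}+\frac{(\sin\psi)_r}r-\frac{\sin\psi}{r^2}\Big]-\sin\psi\Big[(\cos\psi)_{rr}+\frac{(\cos\psi)_r}r\Big]=\psi_{rr}+\frac{\psi_r}r-\frac{\sin2\psi}{2r^2}.$$
Since $u_t=\psi_tN$, away from $x=0$ equation (1) reads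
$$\psi_t=\mathcal L[\psi]:=\psi_{rr}+\frac{\psi_r}r-\frac{\sin2\psi}{2r^2},\qquad E=\pi\int_0^1\Big(\psi_r^2+\frac{\sin^2\psi}{r^2}\Big)r\,dr. \tag{12}$$

**Step 2: the barrier.** Let $\lambda(t)=(t/16)^2$, so $\lambda'=\frac18\lambda^{1/2}$. Put $\varphi=2\arctan(r/\lambda(t))$, $h(r)=2\arctan(r^{3/2}/3)$ and $\Psi=\varphi-h$. We show $\Psi_t\ge\mathcal L[\Psi]$ on $(0,1]\times(0,2]$. If $y=2\arctan(r^m/a)$, then $ry_r=m\sin y$, so $r(ry_r)_r=m^2\sin y\cos y$, that is, $y_{rr}+\frac{y_r}r=m^2\frac{\sin2y}{2r^2}$. We use this with $m=1$ for $\varphi$ and $m=\frac32$ for $h$: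
$$\mathcal L[\Psi]=\frac{\sin2\varphi-\sin(2\varphi-2h)-\frac94\sin2h}{2r^2}=\frac{\sin h}{r^2}\Big[\cos(2\varphi-h)-\tfrac94\cos h\Big].$$
For $0<r\le1$, $\cos h=\frac{9-r^3}{9+r^3}\ge\frac45$ and $\sin h=\frac{6r^{3/2}}{9+r^3}\ge\frac35r^{3/2}$. So the bracket is at most $1-\frac95=-\frac45$, and $\mathcal L[\Psi]\le-\frac{12}{25}r^{-1/2}\le-\frac14r^{-1/2}$. On the other side, $\Psi_t=-\frac{2r\lambda'}{\lambda^2+r^2}$, and $r^{-3/2}(\lambda^2+r^2)\ge\lambda^{1/2}=8\lambda'$: if $r\le\lambda$ use $r^{-3/2}\lambda^2\ge\lambda^{1/2}$, and if $r\ge\lambda$ use $r^{1/2}\ge\lambda^{1/2}$. So $\Psi_t\ge-\frac14r^{-1/2}\ge\mathcal L[\Psi]$.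

For $t\in(0,2]$ we have $\lambda\le\frac1{64}$, hence $r/\lambda\ge r^{3/2}/3$ and $\Psi\ge0$. Moreover $\Psi(0,t)=0$ and $\Psi(1,t)>0$.

**Step 3: the data.** Let $\xi\in C^\infty([0,1],[0,1])$ with $\xi=1$ on $[0,\frac13]$ and $\xi=0$ on $[\frac23,1]$. Let $\lambda_n=\lambda(\frac1n)$ and $h_n=2\arctan\big(\frac13r(r^2+n^{-2})^{1/4}\big)\ge h$. For $n\ge1$ put
$$\psi_0^n=\xi\,[\,2\arctan(r/\lambda_n)-h_n\,],\qquad\psi_0=\xi\,(\pi-h),$$
and let $u_0^n$, $u_0$ be the corresponding maps. The bracket is nonnegative since $\frac13(r^2+n^{-2})^{1/4}\le\frac{2^{1/4}}3<1\le\lambda_n^{-1}$, and $h_n\ge h$. So $0\le\psi_0^n\le\Psi(\cdot,\frac1n)$. The quotient $\psi_0^n/r$ is a smooth function of $r^2$ near $r=0$ and vanishes for $r\ge\frac23$, so $u_0^n$ is smooth and equals $e_3$ near $\partial D$. The map $u_0$ is in $W^{1,2}$, because $h_r^2+\frac{\sin^2h}{r^2}$ is bounded by a multiple of $r$ near $0$. Also $u_0=e_3$ on $\partial D$, and $u_0^n\to u_0$ in $L^2$, since $\psi_0^n\to\psi_0$ pointwise for $r>0$.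

**Step 4: energy of the data.** We claim $\limsup_nE(u_0^n)\le E(u_0)+4\pi$. For each $\rho>0$, $\psi_0^n\to\psi_0$ in $C^1([\rho,1])$. On $[0,\rho]$ with $\rho<\frac13$ we have $\psi_0^n=\varphi_n-h_n$ with $\varphi_n=2\arctan(r/\lambda_n)$. Use $|\sin(\varphi_n-h_n)|\le|\sin\varphi_n|+|\sin h_n|$ and Minkowski. The profile $\varphi_n$ has energy $4\pi$ on $\mathbb R^2$ (let the radius tend to infinity in (3)), and $|h_n'|+h_n/r\le C$ uniformly in $n$. So the energy on $B_\rho$ is at most $(\sqrt{4\pi}+C\rho)^2$. Let $n\to\infty$, then $\rho\to0$.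

**Step 5: the approximating flows.** Writing $\psi=rf$ removes the singular coefficient at $r=0$:
$$\frac1r\mathcal L[rf]=f_{rr}+\frac{3f_r}r+\frac f{r^2}-\frac{\sin(2rf)}{2r^3}=\Delta_{\mathbb R^4}f+f^3k(rf),\qquad k(z)=\frac{2z-\sin2z}{2z^3},$$
where $f$ is regarded as a radial function on the closed unit ball $B\subset\mathbb R^4$. The function $k$ is bounded, smooth and even, so $f^3k(|x|f)$ is a smooth function of $(x,f)$ that vanishes for $f=0$. We recall from the theory of semilinear heat equations: for initial data in $C_c^\infty({\rm int}B)$ the problem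
$$f_t=\Delta_{\mathbb R^4}f+f^3k(|x|f)\ \text{ in }B,\qquad f=0\ \text{ on }\partial B \tag{13}$$
has a unique solution on a maximal interval $[0,T_*)$, smooth on $B\times[0,T_*)$ (all compatibility conditions hold, since the data vanish near $\partial B$), and if $T_*<\infty$ then $f$ is unbounded. Moreover, if $|f|\le M$ on a time interval $[t_0,t']$, then linear parabolic theory and bootstrapping bound every derivative of $f$ on $[t_1,t']$, for $t_0<t_1<t'$, by a constant depending only on $M$, $t_1-t_0$, $t'$ and the order.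

Let $f^n$ be the solution of (13) with data $\psi_0^n/r$, on $[0,T_n)$. By uniqueness it is radial. Put $\psi^n=rf^n$ and
$$u^n=\Big(\frac{\sin(rf^n)}r\,x,\ \cos(rf^n)\Big),\qquad x\in D .$$
Restricting $f^n$ to a plane through $0$ in $\mathbb R^4$ shows that it is a smooth radial function on $D$. Since $\frac{\sin(rf)}r$ and $\cos(rf)$ are smooth functions of $(r^2,f)$, $u^n$ is smooth on $D\times[0,T_n)$. It solves (1) for $x\ne0$ by (12), hence everywhere by continuity. It has data $u_0^n$, equals $e_3$ on $\partial D$, and $u^n(0,t)=e_3$.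

**Step 6: comparison.** We show $0\le\psi^n(r,t)\le\Psi(r,t+\frac1n)$ for $t<\min(T_n,1)$. Let $w=\Psi(\cdot,\cdot+\frac1n)-\psi^n$ on $[0,1]\times[0,t_2]$ with $t_2<\min(T_n,1)$. Here $t+\frac1n\le2$, so Step 2 applies, and $\sin2\Psi-\sin2\psi^n=2\cos(\Psi+\psi^n)\sin w$ gives
$$w_t-w_{rr}-\frac{w_r}r+qw\ge0\quad(r>0),\qquad q=\frac{\cos(\Psi+\psi^n)}{r^2}\,\frac{\sin w}w ,$$
with $\frac{\sin w}w=1$ where $w=0$. Both angles are continuous on the compact set $[0,1]\times[0,t_2]$ and vanish at $r=0$, so there is $r_0>0$ with $q\ge0$ for $r\le r_0$, while $|q|\le r_0^{-2}$ for $r\ge r_0$. Let $K=r_0^{-2}+1$ and $W=e^{-Kt}w$, so that $W_t-W_{rr}-\frac{W_r}r+(q+K)W\ge0$ with $q+K>0$. If $W$ had a negative minimum, it would be attained at some $r\in(0,1)$, $t>0$, because $w(0,t)=0$, $w(1,t)=\Psi(1,t+\frac1n)>0$ and $w(\cdot,0)\ge0$. At that point $W_t\le0$, $W_r=0$, $W_{rr}\ge0$ and $(q+K)W<0$, so the left side of the inequality is negative. This is a contradiction, and $w\ge0$.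

The bound $\psi^n\ge0$ follows by the same argument with $\psi^n$ in place of $w$ and $q=\frac{\cos\psi^n}{r^2}\frac{\sin\psi^n}{\psi^n}$: here equality holds in the differential inequality, $\psi^n=0$ at $r=0$ and $r=1$, and $\psi^n_0\ge0$.

Consequently
$$0\le f^n\le\frac{\Psi(r,t+\frac1n)}r\le\frac2{\lambda(t+\frac1n)}\qquad(t<\min(T_n,1)). \tag{14}$$
For each $n$ this is at most $2/\lambda_n$, so $f^n$ stays bounded and $T_n\ge1$. For $t\ge t_1>0$ it is at most $2/\lambda(t_1)$, a bound independent of $n$. So for every $t_1>0$ all derivatives of $f^n$, hence of $u^n$, are bounded on $[t_1,\frac12]$ uniformly in $n$.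

**Step 7: the limit flow.** By (4), $E(u^n(t))+\int_0^t\|u^n_t\|^2=E(u^n_0)$, which is bounded in $n$. Together with Step 6, a subsequence converges in $C^\infty_{\rm loc}(D\times(0,\frac12])$ and weakly in $W^{1,2}(D\times(0,\frac12))$ to a map $u$, and $f^n\to f$ in the same smooth sense. So $u=(\sin\psi\frac x{|x|},\cos\psi)$ with $\psi=rf$. It solves (1), is smooth for $t\in(0,\frac12]$, and satisfies $u(0,t)=e_3$ for $t>0$ and $u=e_3$ on $\partial D$. From $\|u^n(t)-u^n_0\|\le\sqrt t\,\big(\int_0^t\|u^n_t\|^2\big)^{1/2}\le C\sqrt t$ we get $\|u(t)-u_0\|\le C\sqrt t$, so $u(0)=u_0$.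

For $t\ge\frac12$ continue with the Struwe solution starting from $u(\frac12)$. The concatenation is continuous in $L^2(D)$, so it lies in $W^{1,2}_{\rm loc}(D\times[0,\infty))$. The weak equation holds on a.e. time slice, and integrating the slice identities against $\Phi(\cdot,t)$ gives it for every test function $\Phi$ on space-time. Every slice is in $W^{1,2}(D,S^2)$ with boundary value $e_3$. So $u$ is admissible with data $u_0$. Its energy is nonincreasing on $(0,\frac12]$ by (4) and on $[\frac12,\infty)$ by construction, which gives $\limsup_{t\downarrow T}E(u(t))\le E(u(T))$ for all $T>0$.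

**Step 8: the jump at $t=0$ is exactly $4\pi$.** For fixed $t\in(0,\frac12]$, $E(u(t))=\lim E(u^n(t))\le\limsup_nE(u_0^n)\le E(u_0)+4\pi$, the first limit being along the subsequence. So $\limsup_{t\downarrow0}E(u(t))\le E(u_0)+4\pi$.

For the lower bound let $t_j\downarrow0$. Since $u(t_j)\to u_0$ in $L^2$, after passing to a subsequence we have for a.e. $\rho\in(0,\frac13)$ that $\cos\psi(\rho,t_j)=u_3(\rho,t_j)\to\cos\psi_0(\rho)=-\cos h(\rho)$. For such $\rho$, by (12), $a^2+b^2\ge2|ab|$ and $\psi(0,t_j)=0$,
$$E(u(t_j);B_\rho)\ge2\pi\int_0^\rho|\psi_r\sin\psi|\,dr\ge2\pi\big(1-\cos\psi(\rho,t_j)\big)\to2\pi\big(1+\cos h(\rho)\big).$$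
Also $\liminf_jE(u(t_j);D\setminus B_\rho)\ge E(u_0;D\setminus B_\rho)$ by weak lower semicontinuity. Adding and letting $\rho\to0$, where $\cos h(\rho)\to1$, we get $\liminf_jE(u(t_j))\ge E(u_0)+4\pi$ along the subsequence. As $t_j$ was arbitrary, $\liminf_{t\downarrow0}E(u(t))\ge E(u_0)+4\pi$.

Thus $\lim_{t\downarrow0}E(u(t))=E(u_0)+4\pi$. The energy is not nonincreasing on $[0,\infty)$, so $u$ is not the Struwe solution. $\blacksquare$
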